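
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Large cardinals and $\Sigma_1$-definable ultrafilters on $\omega_1$}


\begin{abstract}
We show that if there is a Woodin cardinal with a measurable cardinal above it, then no non-principal ultrafilter on $\omega_1$ is definable by a $\Sigma_1$-formula with parameters in $H(\omega_1)\cup\{\omega_1\}$. The proof iterates a countable model by generic ultrapowers so that the image of a set in the ultrafilter misses a club that is also in the ultrafilter. We also prove a version for filters that decide only the simply definable sets, in which the formulas may use a predicate for the nonstationary ideal.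
\end{abstract}

\section{Introduction}

We work in ZFC. Let $H(\omega_1)$ be the collection of all hereditarily countable sets. We call a class $X$ \emph{$\mathbf\Sigma_1(\omega_1)$-definable} if there are a $\Sigma_1$-formula $\varphi(v_0,\dots,v_n)$ in the language of set theory and parameters $p_1,\dots,p_n\in H(\omega_1)\cup\{\omega_1\}$ with
\[
X=\{x\mid \langle V,\in\rangle\models\varphi(x,p_1,\dots,p_n)\}.
\]
An ultrafilter on $\omega_1$ is \emph{non-principal} if it contains no singleton. We answer the following question, posed in \cite{slides}:
\begin{quote}
\emph{Do strong large cardinal assumptions imply that no non-principal ultrafilter on $\omega_1$ is definable by a $\Sigma_1$-formula with parameters in $H(\omega_1)\cup\{\omega_1\}$?}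
\end{quote}

Non-principal ultrafilters come from the Axiom of Choice, and the question asks how explicit such an object on $\omega_1$ can be. Since $H(\omega_2)\prec_{\Sigma_1}V$, a $\Sigma_1$-statement about $X\subseteq\omega_1$, $\omega_1$ and $p\in H(\omega_1)$ is true iff it has a witness in $H(\omega_2)$. Interesting filters are definable in this way. The club filter is defined by ``$X\subseteq\omega_1$, and there is $C\subseteq X$ closed and unbounded in $\omega_1$''. It is not an ultrafilter, because there are stationary sets with stationary complement. Each principal ultrafilter $\{X\subseteq\omega_1\mid\alpha\in X\}$ is $\mathbf\Sigma_1(\omega_1)$-definable as well, hence the restriction to non-principal ones.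

A non-principal ultrafilter $D$ on $\omega$ yields the non-principal ultrafilter $\{X\subseteq\omega_1\mid X\cap\omega\in D\}$ on $\omega_1$. If there is a sufficiently definable well-ordering of the reals, then a simply definable $D$ can be built by recursion along it, and this can happen even in the presence of a Woodin cardinal (Section~\ref{sec:sharp}). On the other hand, large cardinals give simply definable sets of reals the Baire property, which no non-principal ultrafilter on $\omega$ has. So one may hope that sufficiently large cardinals give a positive answer. They do.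

\begin{theorem}\label{thm:main}
Suppose that $\delta$ is a Woodin cardinal and $\lambda>\delta$ is measurable. Then no non-principal ultrafilter on $\omega_1$ is definable by a $\Sigma_1$-formula with parameters in $H(\omega_1)\cup\{\omega_1\}$.
\end{theorem}

The same conclusion then follows from every stronger hypothesis, for instance from a supercompact cardinal, which is measurable and a limit of Woodin cardinals.

The method gives more. Let $\Sigma_1(\mathrm{NS})$ denote the $\Sigma_1$-formulas in the language $\{\in,\dot{\mathsf N}\}$, where the unary predicate $\dot{\mathsf N}$ is interpreted as the nonstationary ideal $\mathrm{NS}_{\omega_1}$. Call a set $x$ \emph{NS-simple} if $\{x\}$ is definable by a $\Sigma_1(\mathrm{NS})$-formula with parameters in $H(\omega_1)\cup\{\omega_1\}$. A filter $F$ on $\omega_1$ \emph{measures} $A\subseteq\omega_1$ if $A\in F$ or $\omega_1\setminus A\in F$. For $f:\omega_1\to\omega_1$ put $f_*F=\{X\subseteq\omega_1\mid f^{-1}[X]\in F\}$.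

\begin{theorem}\label{thm:NS}
Let $\delta$ be a Woodin cardinal and $\lambda>\delta$ measurable. Let $F$ be a proper filter on $\omega_1$ that is $\Sigma_1(\mathrm{NS})$-definable with parameters in $H(\omega_1)\cup\{\omega_1\}$, contains no singleton, and measures every NS-simple subset of $\omega_1$. Then there is an NS-simple $f:\omega_1\to\omega_1$ such that
\[
\{X\subseteq\omega_1\mid X\supseteq C\text{ for some NS-simple club }C\}\ \subseteq\ f_*F\ \subseteq\ \text{the club filter on }\omega_1 .
\]
In particular, for every stationary co-stationary $S$, neither $f^{-1}[S]$ nor its complement is in $F$. Hence no non-principal ultrafilter on $\omega_1$ is $\Sigma_1(\mathrm{NS})$-definable with parameters in $H(\omega_1)\cup\{\omega_1\}$.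
\end{theorem}

Section~\ref{sec:idea} shows the main idea in a special case. Sections~\ref{sec:simple}--\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:NS} proves Theorem~\ref{thm:NS}. Section~\ref{sec:sharp} discusses the hypotheses.

\section{The idea in the simplest case}\label{sec:idea}

Let $\delta<\lambda$ be as in Theorem~\ref{thm:main} and let $\mu$ be the least inaccessible cardinal above $\delta$. Our tool, developed in Section~\ref{sec:iter}, is the following. For each $x\in V_\mu$ there are a countable transitive $N$ and an elementary $\sigma:N\to V_\mu$ with $x\in\mathrm{ran}(\sigma)$ such that from $N$ one can build, step by step and with much freedom, chains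
\[
N=N_0\to N_1\to\cdots\to N_\alpha\to\cdots\to N_{\omega_1}
\]
of transitive models with commuting elementary maps $j_{\alpha\beta}:N_\alpha\to N_\beta$. Put $\kappa_\alpha=\omega_1^{N_\alpha}$.
\begin{itemize}
\item The map $\alpha\mapsto\kappa_\alpha$ is strictly increasing and continuous, $\kappa_{\omega_1}=\omega_1$, and $j_{\alpha\beta}$ has critical point $\kappa_\alpha$ for $\alpha<\beta$. Hereditarily countable sets of $N$ are not moved.
\item If $t\subseteq\kappa_\alpha$ is stationary in $N_\alpha$ and $\alpha<\omega_1$, then the next step can be chosen such that $\kappa_\alpha\in j_{\alpha,\alpha+1}(t)$.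
\end{itemize}

Now suppose that $U=\{X\mid\varphi(X,p,\omega_1)\}$ is an ultrafilter on $\omega_1$, with $\varphi$ a $\Sigma_1$-formula and $p\in H(\omega_1)$, and suppose in addition that $U$ \emph{contains every club}. Let $S$ be stationary and co-stationary. Replacing $S$ by its complement if necessary, assume $S\in U$. As $H(\omega_2)\prec_{\Sigma_1}V$ and $H(\omega_2)\subseteq V_\mu$, we have $V_\mu\models\varphi(S,p,\omega_1)$. Take $N$ and $\sigma$ with $\sigma(\bar S)=S$ and $\sigma(p)=p$. Then
\[
N\models\varphi(\bar S,p,\omega_1)\quad\text{and}\quad N\models\text{``}\omega_1\setminus\bar S\text{ is stationary''}.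
\]

Consider the first step. Choose it with $\kappa_0\in j_{01}(\kappa_0\setminus\bar S)=\kappa_1\setminus j_{01}(\bar S)$, so that $\kappa_0\notin j_{01}(\bar S)$. The later maps move no ordinal below $\kappa_1$, so $\kappa_0$ is outside every later image of $\bar S$. Repeat this at each stage $\alpha<\omega_1$ with the set $\kappa_\alpha\setminus j_{0\alpha}(\bar S)$, which is stationary in $N_\alpha$ by elementarity. The final image $S^*=j_{0\omega_1}(\bar S)\subseteq\omega_1$ contains no $\kappa_\alpha$ with $\alpha<\omega_1$. By elementarity $N_{\omega_1}\models\varphi(S^*,p,\omega_1)$, and $\Sigma_1$-formulas are upward absolute, so $\varphi(S^*,p,\omega_1)$ holds and $S^*\in U$. But $\{\kappa_\alpha\mid\alpha<\omega_1\}$ is a club disjoint from $S^*$, so it is not in $U$. This is a contradiction.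

The argument changes the set $S$ while keeping the reason for its membership in $U$. It leaves two problems.
\begin{enumerate}
\item A general $U$ need not contain all clubs. One would like to replace $U$ by a normal ultrafilter $f_*U$, as one does for a measure on a measurable cardinal. But $U$ is never $\sigma$-complete, since $\omega_1$ is not measurable, so the usual argument breaks down. However, a version of it needs completeness only for sets that are themselves simply definable. If completeness fails for those, then we obtain a simply definable non-principal ultrafilter on $\omega$, and large cardinals exclude this. We shall thus find a simply definable $f$ such that $f_*U$ contains every \emph{simply definable} club.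
\item The club $\{\kappa_\alpha\mid\alpha<\omega_1\}$ depends on the chain, which is built using $\bar S$ and many choices. We need a simply definable club $C$ with $C\subseteq\{\kappa_\alpha\mid\alpha<\omega_1\}$ for every chain starting from $N$. Such a $C$ exists because the ordinals $\omega_1^{N_\beta}$, taken over \emph{all} chains, have a countable bound for each $\beta<\omega_1$.
\end{enumerate}

\section{Simple sets}\label{sec:simple}

\begin{definition}
A set $x$ is \emph{simple} if $\{x\}$ is $\mathbf\Sigma_1(\omega_1)$-definable.
\end{definition}

Finitely many parameters from $H(\omega_1)$ can be merged into one, so we may always write definitions as $\varphi(v,p,\omega_1)$ with a single $p\in H(\omega_1)$. By Collection, $\Sigma_1$-formulas are closed, up to ZFC-equivalence, under bounded quantification. The satisfaction relation $\mathrm{Sat}_{\Sigma_1}$ for $\Sigma_1$-formulas is itself $\Sigma_1$. We use four closure properties.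

\begin{itemize}
\item[(S1)] \emph{Elements of $H(\omega_1)\cup\{\omega_1\}$ are simple. If $x_1,\dots,x_n$ are simple and $y$ is the unique set with $\chi(y,x_1,\dots,x_n)$, where $\chi$ is $\Sigma_1$, then $y$ is simple.} If $\varphi_i(\cdot,p_i,\omega_1)$ defines $\{x_i\}$, then $\{y\}$ is defined by $\exists x_1\dots\exists x_n\,(\bigwedge_i\varphi_i(x_i,p_i,\omega_1)\wedge\chi(y,x_1,\dots,x_n))$.
\item[(S2)] \emph{If each $x_n$ $(n<\omega)$ is simple, then $\langle x_n\mid n<\omega\rangle$ is simple.} Choose formulas $\varphi_n$ and $p_n\in H(\omega_1)$ defining $\{x_n\}$. Then $\langle(\ulcorner\varphi_n\urcorner,p_n)\mid n<\omega\rangle\in H(\omega_1)$, and the sequence is the unique function $\vec x$ with domain $\omega$ such that $\forall n\in\omega\ \mathrm{Sat}_{\Sigma_1}(\ulcorner\varphi_n\urcorner,x_n,p_n,\omega_1)$.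
\item[(S3)] \emph{If the graph of $s:\omega_1\to\omega_1$ is definable over $H(\omega_1)$ by a $\Sigma_1$-formula $\theta$ with a parameter $y\in H(\omega_1)$, then $s$ is simple.} It is the unique function $s:\omega_1\to\omega_1$ with $\forall\beta\in\omega_1\ \theta(\beta,s(\beta),y)$, as $H(\omega_1)\prec_{\Sigma_1}V$.
\item[(S4)] \emph{If a filter $F$ on $\omega_1$ is $\mathbf\Sigma_1(\omega_1)$-definable and $f$ is a simple function from $\omega_1$ to $\omega$ or to $\omega_1$, then $f_*F=\{X\mid f^{-1}[X]\in F\}$ is $\mathbf\Sigma_1(\omega_1)$-definable}, where $X$ ranges over the subsets of $\omega$ or $\omega_1$, respectively. We say that there are $f$ and $Y$ such that $f$ satisfies its defining formula, $Y=f^{-1}[X]$, and $Y$ satisfies the formula defining $F$.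
\end{itemize}

The property that makes simple sets useful here is (S2): countably many definitions combine into one, because countable sequences of parameters are again parameters.

\section{Generic iterations}\label{sec:iter}

\subsection{The countable stationary tower}

For a nonempty set $X$ let $[X]^{\le\omega}$ be the set of countable subsets of $X$. A set $a\subseteq[X]^{\le\omega}$ is \emph{stationary in $[X]^{\le\omega}$} if for each $F:[X]^{<\omega}\to X$ some $z\in a$ is closed under $F$. Applying this to constant functions $F$ (and using that $\emptyset\in[X]^{<\omega}$) we get $\bigcup a=X$, so $a$ is stationary in $[X]^{\le\omega}$ for at most one $X$. We recall the textbook facts. The nonstationary subsets of $[X]^{\le\omega}$ form an ideal. If $a$ is stationary in $[X]^{\le\omega}$ and $f(z)\in z$ for all $z\in a$, then $f$ is constant on a stationary subset of $a$ (normality). Let $X\subseteq Z$. If $a$ is stationary in $[Z]^{\le\omega}$, then $\{z\cap X\mid z\in a\}$ is stationary in $[X]^{\le\omega}$ (projection). If $b$ is stationary in $[X]^{\le\omega}$, then $\{z\in[Z]^{\le\omega}\mid z\cap X\in b\}$ is stationary in $[Z]^{\le\omega}$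 (lifting).

The \emph{countable stationary tower} $\mathbb Q_{<\delta}$ consists of all $a\in V_\delta$ such that $\bigcup a\ne\emptyset$ and $a$ is stationary in $[\bigcup a]^{\le\omega}$. We put $a\le b$ iff $\bigcup b\subseteq\bigcup a$ and $z\cap\bigcup b\in b$ for all $z\in a$.

Let $(R,E)$ be a model of ZFC + ``$\delta$ is Woodin'', possibly ill-founded. All notions are computed in $R$. A filter $G\subseteq\mathbb Q^R_{<\delta}$ is \emph{$R$-generic} if it meets every set in $R$ that is dense in the sense of $R$. For nonempty $X\in V_\delta^R$ let
\[
G_X=\{a\in G\mid\textstyle\bigcup a=X\}.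
\]

\begin{lemma}\label{lem:GX}
Let $G$ be $R$-generic. Each $G_X$ is an ultrafilter on the subsets of $[X]^{\le\omega}$ in $R$, and it consists of sets stationary in $[X]^{\le\omega}$. If $X\subseteq Z\in V_\delta^R$ and $a\subseteq[X]^{\le\omega}$, then $a\in G_X$ iff $\{z\in[Z]^{\le\omega}\mid z\cap X\in a\}\in G_Z$.
\end{lemma}

\begin{proof}
By definition the elements of $G_X$ are stationary in $[X]^{\le\omega}$. If $a,b\in G_X$, take $c\in G$ with $c\le a,b$. The projection of $c$ to $X$ is stationary and contained in $a\cap b$, so $a\cap b$ is a condition weaker than $c$, hence in $G_X$. If $a\in G_X$, then supersets of $a$ in $[X]^{\le\omega}$ are weaker conditions with union $X$, so they are in $G_X$. Let $a\subseteq[X]^{\le\omega}$ be arbitrary. The conditions $c$ with $X\subseteq\bigcup c$ whose projection to $X$ is included in $a$ or in $[X]^{\le\omega}\setminus a$ are dense: given $b$, lift it to $Z=X\cup\bigcup b$ and divide the lifted set into two pieces according to whether $z\cap X\in a$; one piece is stationary. So $G$ contains such a $c$, and then $a$ or $[X]^{\le\omega}\setminus a$ is a condition weaker than $c$. They are not both in $G_X$,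 since their intersection is empty.

For the last claim let $a'$ be the lifted set. If $a'\in G_Z$, then $a$ contains the projection of $a'$, so $a$ is a condition weaker than $a'$, and $a\in G_X$. If $a'\notin G_Z$, then the complement of $a'$, which is the lift of the complement of $a$, is in $G_Z$; so the complement of $a$ is in $G_X$ and $a\notin G_X$.
\end{proof}

The requirement $\bigcup a=X$ in the definition of $G_X$ matters. The set $\{\omega\}$ belongs to $G_\omega$: its complement in $[\omega]^{\le\omega}$ is not stationary, because the only set closed under $F(\emptyset)=0$, $F(u)=\max u+1$ is $\omega$. In particular $\{\omega\}\in G$. But $\{\omega\}$, regarded as a subset of $[\omega_1]^{\le\omega}$, is not stationary there; it is not in $G_{\omega_1}$, and its complement in $[\omega_1]^{\le\omega}$ is in $G_{\omega_1}$.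

The \emph{generic ultrapower} $\mathrm{Ult}(R,G)$ is formed with the functions $f\in R$ with domain $[X]^{\le\omega}$ for some nonempty $X\in V_\delta^R$. For $f$ with domain $[X]^{\le\omega}$, $g$ with domain $[Y]^{\le\omega}$ and $Z=X\cup Y$, put $[f]=[g]$ iff $\{z\in[Z]^{\le\omega}\mid f(z\cap X)=g(z\cap Y)\}\in G_Z$, and define the membership relation in the same way. By Lemma~\ref{lem:GX} one can compute with any larger $Z$, so this gives an equivalence relation and a well-defined membership relation on its classes. Let $j:R\to\mathrm{Ult}(R,G)$ be given by constant functions and $\mathrm{id}_X$ be the identity on $[X]^{\le\omega}$.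

\begin{itemize}
\item[(T1)] \emph{{\L}o\'s's theorem holds, so $j$ is elementary.} The induction is the usual one; the existential step uses AC in $R$ to choose witnesses as a function on $[Z]^{\le\omega}$.
\item[(T2)] \emph{The elements of $[\mathrm{id}_X]$ in the ultrapower are exactly the $j(x)$ with $x\in X$.} For $x\in X$ the set $\{z\in[X]^{\le\omega}\mid x\notin z\}$ is nonstationary, so its complement is in $G_X$ and $j(x)$ is an element of $[\mathrm{id}_X]$. Conversely, let $f$ have domain $[Y]^{\le\omega}$, let $Z=X\cup Y$, and let $[f]$ be an element of $[\mathrm{id}_X]$, that is, $a=\{z\in[Z]^{\le\omega}\mid f(z\cap Y)\in z\cap X\}\in G_Z$. By lifting and normality, the conditions $c$ with $Z\subseteq\bigcup c$ are dense whose projection to $Z$ is either disjoint from $a$ or contained in $\{z\mid f(z\cap Y)=x\}$ for a fixed $x\in X$. For a $c\in G$ the first alternative is impossible, since the complement of $a$ would be a condition weaker than $c$. So $[f]=j(x)$ for some $x\in X$.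
\item[(T3)] \emph{If $a\subseteq[X]^{\le\omega}$, then $a\in G_X$ iff $[\mathrm{id}_X]$ is an element of $j(a)$.} This is {\L}o\'s's theorem, as $\{z\mid\mathrm{id}_X(z)\in a\}=a$.
\end{itemize}

The deep fact that we use is Woodin's.

\begin{fact}[Woodin; see {\cite[\S2.7]{Larson}}]\label{fact:W}
If $\delta$ is Woodin and $G$ is generic over $V$ for $\mathbb Q_{<\delta}$, then $\mathrm{Ult}(V,G)$ is well-founded.
\end{fact}

\subsection{Iterations and their basic properties}

\begin{definition}
Let $(R,E)$ be a set model of ZFC + ``$\delta$ is Woodin''. A \emph{generic iteration of $R$ (with respect to $\delta$) of length $\gamma$} consists of models $R_\alpha$ $(\alpha\le\gamma)$, commuting elementary maps $j_{\alpha\beta}:R_\alpha\to R_\beta$ $(\alpha\le\beta\le\gamma)$, and filters $G_\alpha$ $(\alpha<\gamma)$ such that $R_0=R$; $G_\alpha\subseteq\mathbb Q_{<\delta_\alpha}^{R_\alpha}$ is $R_\alpha$-generic, where $\delta_\alpha=j_{0\alpha}(\delta)$; $R_{\alpha+1}=\mathrm{Ult}(R_\alpha,G_\alpha)$ with $j_{\alpha,\alpha+1}$ the ultrapower map; and at limits we take direct limits. We write $\kappa_\alpha=\omega_1^{R_\alpha}$.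
\end{definition}

Ill-founded models are allowed, because ``all models are well-founded'' would be too complex a requirement in the absoluteness arguments below. Well-founded models are identified with their transitive collapses.

\begin{lemma}\label{lem:basic}
Let $\langle R_\alpha,j_{\alpha\beta},G_\alpha\rangle$ be a generic iteration of $R$ of length $\gamma$.
\begin{enumerate}
\item[(a)] Each $j_{0\alpha}$ is cofinal in the ordinals of $R_\alpha$.
\item[(b)] If $R_\alpha$ and $R_{\alpha+1}$ are well-founded, then $j=j_{\alpha,\alpha+1}$ fixes every hereditarily countable set of $R_\alpha$, and $\mathrm{crit}(j)=\kappa_\alpha$. If $t\subseteq\kappa_\alpha$ is stationary in $R_\alpha$, then $t\in\mathbb Q_{<\delta_\alpha}^{R_\alpha}$, and $t\in G_\alpha$ implies $\kappa_\alpha\in j(t)$.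
\item[(c)] If all $R_\alpha$ are well-founded, then $\langle\kappa_\alpha\mid\alpha\le\gamma\rangle$ is strictly increasing and continuous, $\alpha\le\kappa_\alpha$, $\mathrm{crit}(j_{\alpha\beta})=\kappa_\alpha$ for $\alpha<\beta$, and $j_{0\alpha}$ fixes every hereditarily countable set of $R$.
\item[(d)] Let $\nu>\delta$ be inaccessible in $R$. Generic iterations of $V_\nu^R$ and of $R$ correspond to each other via the same filters: the $\alpha$-th models are $V^{R_\alpha}_{j_{0\alpha}(\nu)}$ and $R_\alpha$, and the maps for the former are restrictions of the maps for the latter.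
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use induction on $\alpha$. If $f\in R_\alpha$ has ordinal values, then $[f]<j_{\alpha,\alpha+1}(\sup\mathrm{ran}(f)+1)$. At limits, every ordinal is in the range of an earlier map.

(b) Since $\{\omega\}\in (G_\alpha)_\omega$, (T3) and (T2) give $j(\omega)=[\mathrm{id}_\omega]=j[\omega]$, so $j(\omega)=\omega$. If $e\in R_\alpha$ is a surjection from $\omega$ onto $x$, then $j(x)=j(e)[\omega]=j[x]$. By $\in$-induction $j$ fixes every hereditarily countable set of $R_\alpha$, in particular every ordinal below $\kappa_\alpha$. So $\kappa_\alpha=j[\kappa_\alpha]=[\mathrm{id}_{\kappa_\alpha}]$ by (T2), and by {\L}o\'s's theorem this is countable in $R_{\alpha+1}$, while $j(\kappa_\alpha)=\omega_1^{R_{\alpha+1}}$ is not. Hence $j(\kappa_\alpha)>\kappa_\alpha$.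

Let $t\subseteq\kappa_\alpha$ be stationary in $R_\alpha$. Its elements are ordinals below $\kappa_\alpha$, which are countable subsets of $\kappa_\alpha$, and $\bigcup t=\kappa_\alpha$. Given $F:[\kappa_\alpha]^{<\omega}\to\kappa_\alpha$ in $R_\alpha$, club many $\xi<\kappa_\alpha$ are closed under $F$, and one of them is in $t$. So $t$ is a condition. If $t\in G_\alpha$, then $\kappa_\alpha=[\mathrm{id}_{\kappa_\alpha}]\in j(t)$ by (T3).

(c) By (b), $\kappa_{\alpha+1}=j_{\alpha,\alpha+1}(\kappa_\alpha)>\kappa_\alpha$. For $\alpha<\beta$ we show by induction on $\beta$ that $j_{\alpha\beta}$ is the identity below $\kappa_\alpha$; moreover $\kappa_\alpha<\kappa_{\alpha+1}\le j_{\alpha+1,\beta}(\kappa_{\alpha+1})=\kappa_\beta=j_{\alpha\beta}(\kappa_\alpha)$, so $\mathrm{crit}(j_{\alpha\beta})=\kappa_\alpha$. The successor step follows from (b). At a limit $\beta$ use induction on $\xi<\kappa_\alpha$: an ordinal below $j_{\alpha\beta}(\xi)$ is $j_{\alpha'\beta}(\xi')$ for some $\alpha'\in[\alpha,\beta)$ and $\xi'<j_{\alpha\alpha'}(\xi)=\xi$, and then it is $j_{\alpha'\beta}(j_{\alpha\alpha'}(\xi'))=j_{\alpha\beta}(\xi')=\xi'<\xi$. So $j_{\alpha\beta}(\xi)=\xi$.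

At a limit $\beta$, every ordinal below $\kappa_\beta$ is $j_{\alpha\beta}(\xi)=\xi$ for some $\alpha<\beta$ and $\xi<\kappa_\alpha$, so $\kappa_\beta=\sup_{\alpha<\beta}\kappa_\alpha$. It follows that $\alpha\le\kappa_\alpha$. Since $\omega<\kappa_0$ is fixed, the computation $j(x)=j(e)[\omega]=j[x]$ from (b) applies to $j=j_{0\alpha}$.

(d) Note that $V_\nu^R$ is a model of ZFC in which $\delta$ is Woodin, as Woodinness of $\delta$ depends only on $V_{\delta+1}$. Use induction on $\alpha$. Since $\delta_\alpha<j_{0\alpha}(\nu)$ and $j_{0\alpha}(\nu)$ is inaccessible in $R_\alpha$, the models $R_\alpha$ and $V^{R_\alpha}_{j_{0\alpha}(\nu)}$ have the same tower $\mathbb Q_{<\delta_\alpha}$ and the same subsets of it, hence the same generic filters. They also have the same functions from sets $[X]^{\le\omega}$ with $X\in V_{\delta_\alpha}$ into $V_{j_{0\alpha}(\nu)}^{R_\alpha}$, because such a function has bounded rank by inaccessibility. Each element of $V^{R_{\alpha+1}}_{j_{0,\alpha+1}(\nu)}$ is represented by such a function: change a given representing function to $\emptyset$ where its value is outside $V_{j_{0\alpha}(\nu)}^{R_\alpha}$. So the ultrapower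 of the initial segment is the initial segment of the ultrapower. Direct limits commute with taking these initial segments.
\end{proof}

\subsection{Coding}

Let $R$ be countable and let $L$ be a countable linear order with a least and a last element, both coded by reals; the code for $R$ also specifies $\delta$. A real $z$ \emph{codes a generic iteration of $R$ along $L$} if it codes structures $(M_l,E_l)$ on subsets of $\omega$ $(l\in L)$ together with satisfaction relations, maps $j_{kl}$ $(k\le l)$, and, for each $l$ with an immediate successor $l+1$ in $L$, a set $G_l$ and a map $f\mapsto[f]$ from the functions of $M_l$ relevant for the generic ultrapower onto $M_{l+1}$, such that: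
\begin{itemize}
\item Tarski's clauses hold, the first model is $R$, and the maps $j_{kl}$ are elementary and commute;
\item $G_l$ is a filter on the tower of $M_l$ meeting all its dense sets in $M_l$;
\item for $f$ with domain $[X]^{\le\omega}$ and $g$ with domain $[Y]^{\le\omega}$ in $M_l$, we have $[f]\mathrel{E_{l+1}}[g]$ iff the set $\{u\in[Z]^{\le\omega}\mid f(u\cap X)\in g(u\cap Y)\}$, with $Z=X\cup Y$ as computed in $M_l$, is in $G_l$ and has union $Z$ in $M_l$; likewise for $[f]=[g]$; and $j_{l,l+1}(x)$ is the class of the constant function with value $x$;
\item if $l$ is not least and has no immediate predecessor, then each element of $M_l$ is in the range of some $j_{kl}$ with $k<l$.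
\end{itemize}
This is an arithmetical property of $z$ and the codes for $R$ and $L$. If $L$ is the order $\gamma+1$ with $\gamma<\omega_1$, we obtain exactly (up to isomorphism) the generic iterations of length $\gamma$, because the models in a countable-length iteration of a countable model are countable.

\subsection{Iterability of models of height $\omega_1$}

Fact~\ref{fact:W}, applied inside a well-founded model, yields well-foundedness of one step. The difficulty is the limit steps. There we take the least description of a counterexample in $R$. An earlier map $j_{0\beta}$ of the iteration sends it to the least description of a counterexample in $R_\beta$, but the rest of the iteration gives a smaller one. For this the existence of a counterexample must be absolute between $V$ and every model in the iteration. A model of height $\omega_1$ has this property: its sets are countable, so generics for collapsing them exist in $V$, and its well-founded iterates of countable length again have height $\omega_1$.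

\begin{lemma}\label{lem:iterable}
Let $R$ be a transitive model of ZFC + ``$\delta$ is Woodin'' + ``there are unboundedly many inaccessible cardinals'' with $R\cap\mathrm{Ord}=\omega_1$. Then every generic iteration of $R$ of countable length has only well-founded models.
\end{lemma}

\begin{proof}
\emph{Heights.} If $\alpha<\omega_1$ and $R_\alpha$ is a well-founded model in a generic iteration of $R$, then $R_\alpha$ has height $\omega_1$. The height is at least $\omega_1$, as the ordinals of $R$ embed. By Lemma~\ref{lem:basic}(a), each ordinal of $R_\alpha$ is below some $j_{0\alpha}(\eta)$, $\eta<\omega_1$. Take $\nu>\eta,\delta$ inaccessible in $R$. Then $|V_\nu^R|^R<\omega_1$, so $V_\nu^R$ is countable. By Lemma~\ref{lem:basic}(d), $V^{R_\alpha}_{j_{0\alpha}(\nu)}$ is an iterate of it of countable length, so it is countable, and $j_{0\alpha}(\eta)<\omega_1$.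

\emph{The formula.} Let $\Theta(\gamma,\nu,\eta)$ say: $\nu>\delta$ is inaccessible, $\eta<\nu$, and $\mathrm{Col}(\omega,V_\nu\cup\gamma)$ forces that there is a generic iteration of $(\check V_\nu,\check\delta)$ of length $\check\gamma$ whose last model has an infinite descending sequence of ordinals below the image of $\check\eta$. Since the collapse is homogeneous and only check names occur, the trivial condition decides whether there is such an iteration.

\emph{Absoluteness.} Let $R'$ be $R$ or a well-founded model $R_\beta$, $\beta<\omega_1$, in a generic iteration of $R$. Let $\delta'$ be the image of $\delta$, and let $\gamma',\nu',\zeta\in R'$ be ordinals with $\nu'>\delta'$ inaccessible in $R'$ and $\zeta<\nu'$. We claim that $R'\models\Theta(\gamma',\nu',\zeta)$ (with $\delta'$ for $\delta$) iff in $V$ there is a generic iteration of $V_{\nu'}^{R'}$ of length $\gamma'$ whose last model is ill-founded below the image of $\zeta$. The power set of $\mathrm{Col}(\omega,V_{\nu'}\cup\gamma')$ in $R'$ has $R'$-cardinality below $\omega_1$, so it is countable, and there is $h\in V$ generic over $R'$ for this forcing. In $R'[h]$ there are reals coding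 $V_{\nu'}^{R'}$ and $\gamma'+1$. Relative to them, the existence of such an iteration is a $\Sigma^1_1$ statement, so it is absolute between $R'[h]$ and $V$. By homogeneity it holds in $R'[h]$ iff $R'\models\Theta(\gamma',\nu',\zeta)$.

\emph{Reflection to $R$.} If some generic iteration of $R$ of countable length has an ill-founded $\alpha$-th model, then
\begin{equation}\label{eq:dagger}
R\models\Theta(\alpha,\nu',\eta')\quad\text{for some }\nu',\eta'.
\end{equation}
Truncate the iteration at $\alpha$. An ill-founded model of ZFC has ill-founded ordinals, by its rank function. So, by Lemma~\ref{lem:basic}(a), $R_\alpha$ is ill-founded below $j_{0\alpha}(\eta')$ for some $\eta'<\omega_1$. Choose $\nu'>\delta,\eta'$ inaccessible in $R$, restrict the iteration to $V_{\nu'}^R$, and use absoluteness for $R'=R$.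

\emph{Minimal counterexample.} Suppose the lemma fails. By \eqref{eq:dagger} there is a lexicographically least triple $(\gamma,\nu,\eta)$ with $R\models\Theta(\gamma,\nu,\eta)$. By absoluteness there is a witnessing iteration of $V_\nu^R$ in $V$. Lift it to an iteration $\langle R_\alpha\mid\alpha\le\gamma\rangle$ of $R$. By \eqref{eq:dagger} and the minimality of $\gamma$, $R_\alpha$ is well-founded for $\alpha<\gamma$, while $R_\gamma$ is ill-founded below $j_{0\gamma}(\eta)$. As $R_0=R$ is well-founded, $\gamma>0$.

\emph{Case $\gamma=\beta+1$.} The model $R_\beta$ is a transitive model of ZFC in which $\delta_\beta$ is Woodin, and $G_\beta$ is generic over it. Let $\theta=j_{0\beta}(\eta)$, and let $A$ be the set of functions in $R_\beta$ from sets $[X]^{\le\omega}$ (computed in $R_\beta$), $\emptyset\ne X\in V_{\delta_\beta}^{R_\beta}$, into $\theta$. By Fact~\ref{fact:W}, applied in $R_\beta$, the model $R_\beta[G_\beta]$ contains no infinite sequence in $A$ that is descending in the ultrapower. So in $R_\beta[G_\beta]$ the ultrapower order on $A$ has a rank function into the ordinals, and hence it is well-founded in $V$. Every ordinal of $R_\gamma$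 below $j_{\beta\gamma}(\theta)=j_{0\gamma}(\eta)$ is represented by an element of $A$. So $R_\gamma$ is not ill-founded below $j_{0\gamma}(\eta)$, a contradiction.

\emph{Case $\gamma$ is a limit.} Choose $x<j_{0\gamma}(\eta)$ below which there is an infinite descending sequence, and write $x=j_{\beta\gamma}(\zeta)$ with $\beta<\gamma$. Then $\zeta<j_{0\beta}(\eta)$. Let $\beta+\gamma'=\gamma$. The part of the iteration from $\beta$ on, restricted to $V^{R_\beta}_{j_{0\beta}(\nu)}$, is a generic iteration of length $\gamma'$ that is ill-founded below the image $x$ of $\zeta$. Absoluteness for $R'=R_\beta$ gives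
\[
R_\beta\models\Theta(\gamma',j_{0\beta}(\nu),\zeta).
\]
By elementarity, $(j_{0\beta}(\gamma),j_{0\beta}(\nu),j_{0\beta}(\eta))$ is the lexicographically least triple satisfying $\Theta$ in $R_\beta$. But $\gamma'\le\gamma\le j_{0\beta}(\gamma)$ and $\zeta<j_{0\beta}(\eta)$, so $(\gamma',j_{0\beta}(\nu),\zeta)$ is smaller, a contradiction.
\end{proof}

\subsection{Countable iterable models}

\begin{definition}
A countable transitive $N\models$ ZFC + ``$\delta$ is Woodin'' is \emph{iterable} (with respect to $\delta$) if all its generic iterations of countable length have only well-founded models.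
\end{definition}

Let $N$ be iterable. Then generic iterations of $N$ of length $\omega_1$ exist, and at each stage $\beta<\omega_1$ any prescribed condition of $\mathbb Q_{<\delta_\beta}^{N_\beta}$ may be put into $G_\beta$, because $N_\beta$ is countable. The model $N_{\omega_1}$ is well-founded, since an infinite descending sequence in the direct limit would already appear in some $N_\alpha$ with $\alpha<\omega_1$. Moreover $\alpha\le\kappa_\alpha<\omega_1$ for $\alpha<\omega_1$, so continuity gives
\[
\omega_1^{N_{\omega_1}}=\sup_{\alpha<\omega_1}\kappa_\alpha=\omega_1 .
\]

The next proposition is where the measurable cardinal is used to produce iterable models. Iterating its measure $\omega_1$ times stretches a countable hull to a model of height $\omega_1$, to which Lemma~\ref{lem:iterable} applies, without changing the part near the Woodin cardinal.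

\begin{proposition}\label{prop:exist}
Let $\delta$ be Woodin, $\lambda>\delta$ measurable, and $\mu$ the least inaccessible above $\delta$ (so $\mu<\lambda$). For every $x\in V_\mu$ there are an iterable $N$ and an elementary $\sigma:N\to V_\mu$ with $x\in\mathrm{ran}(\sigma)$. Moreover, if $\sigma(\bar y)=y\in H(\omega_1)$, then $\bar y=y\in H(\omega_1)^N$.
\end{proposition}

\begin{proof}
Let $D$ be a $\lambda$-complete non-principal ultrafilter on $\lambda$, and let $\chi$ be regular with $V_{\lambda+2}\in H(\chi)$. Then $H(\chi)$ satisfies ZFC without Power Set (with Collection), and this suffices for {\L}o\'s's theorem for ultrapowers by measures that are elements. Let $X\prec H(\chi)$ be countable with $x,\delta,\mu,\lambda,D,V_\mu,V_\lambda\in X$, let $M$ be its transitive collapse and $\pi:M\to H(\chi)$ the inverse of the collapse. Put $(\bar\lambda,\bar\delta,\nu,\bar D,W)=\pi^{-1}(\lambda,\delta,\mu,D,V_\lambda)$.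

\emph{Linear iteration.} Iterate $M$ by $\bar D$ and its images to get $\langle M_\alpha,i_{\alpha\beta}\mid\alpha\le\beta\le\omega_1\rangle$, with direct limits at limits. By induction on $\alpha<\omega_1$ we construct elementary $\pi_\alpha:M_\alpha\to H(\chi)$ with $\pi_0=\pi$ and $\pi_\beta\circ i_{\alpha\beta}=\pi_\alpha$. Given $\pi_\alpha$, the set $\bigcap(D\cap\mathrm{ran}(\pi_\alpha))$ is a countable intersection of sets in $D$, hence nonempty; pick $\xi$ in it and put $\pi_{\alpha+1}([f])=\pi_\alpha(f)(\xi)$. By {\L}o\'s's theorem and elementarity of $\pi_\alpha$,
\[
M_{\alpha+1}\models\psi([f])\iff B:=\{\eta<\lambda\mid H(\chi)\models\psi(\pi_\alpha(f)(\eta))\}\in D\iff\xi\in B,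
\]
where the last equivalence holds because $B$ and $\lambda\setminus B$ are in $\mathrm{ran}(\pi_\alpha)$. So $\pi_{\alpha+1}$ is well defined and elementary, and constant functions show $\pi_{\alpha+1}\circ i_{\alpha,\alpha+1}=\pi_\alpha$. At limits take unions. Hence $M_\alpha$ is well-founded, and it is countable, for $\alpha<\omega_1$. It follows that $M_{\omega_1}$ is well-founded. The ordinals $\lambda_\alpha=i_{0\alpha}(\bar\lambda)=\mathrm{crit}(i_{\alpha,\alpha+1})$, $\alpha<\omega_1$, are countable and strictly increasing, and $\langle\lambda_\alpha\mid\alpha\le\omega_1\rangle$ is continuous, since at a limit $\beta$ each ordinal below $\lambda_\beta$ is $i_{\alpha\beta}(\xi)=\xi$ for some $\alpha<\beta$ and $\xi<\lambda_\alpha$. Hence $\lambda_{\omega_1}=\omega_1$.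

\emph{The model of height $\omega_1$.} Let $P=i_{0\omega_1}(W)$. As $\lambda$ is measurable, $V_\lambda$ is a transitive model of ZFC with unboundedly many inaccessibles. So $P$ is such a model as well, and $P\cap\mathrm{Ord}=i_{0\omega_1}(\bar\lambda)=\omega_1$. Each $y\in W$ has $M$-cardinality below $\bar\lambda=\mathrm{crit}(i_{0\omega_1})$, so $i_{0\omega_1}(y)=i_{0\omega_1}[y]$, and $i_{0\omega_1}(y)=y$ by $\in$-induction. In particular $V_\beta^P=V_\beta^W$ for $\beta<\bar\lambda$. Woodinness of $\bar\delta$ depends only on $V_{\bar\delta+1}$, and inaccessibility of $\nu$ only on $V_{\nu+1}$. Since $V_\lambda$ sees that $\delta$ is Woodin and $\mu$ is inaccessible, $\bar\delta$ is Woodin and $\nu$ is inaccessible in $P$. So Lemma~\ref{lem:iterable} applies to $P$ and $\bar\delta$.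

\emph{The iterable model.} Let $N=V_\nu^P=V_\nu^W=\pi^{-1}(V_\mu)$ and $\sigma=\pi\restriction N$. Then $\sigma:N\to V_\mu$ is elementary with $x\in\mathrm{ran}(\sigma)$. By Lemma~\ref{lem:basic}(d) each generic iteration of $N$ of countable length lifts to one of $P$, whose models are well-founded. So $N$ is iterable with respect to $\bar\delta$.

Finally let $y=\sigma(\bar y)\in H(\omega_1)$. By elementarity $\bar y$ is hereditarily countable in $N$. Let $e\in N$ be a surjection from $\omega$ onto the transitive closure $\mathrm{tc}(\{\bar y\})$. Then $\sigma(e)$ is a surjection from $\omega$ onto $\mathrm{tc}(\{y\})$, and $\sigma(e)(n)=\sigma(e(n))$ for all $n$. So $\sigma$ maps $\mathrm{tc}(\{\bar y\})$ isomorphically onto $\mathrm{tc}(\{y\})$. Both sets are transitive, so this isomorphism is the identity, and $\bar y=y$.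
\end{proof}

\subsection{One simple club for all iterations}

\begin{lemma}\label{lem:club}
Let $N$ be iterable. There is a simple club $C\subseteq\omega_1$ such that $\kappa_\alpha=\alpha$ for every $\alpha\in C$ and every generic iteration of $N$ of length $\omega_1$.
\end{lemma}

\begin{proof}
Let the real $y$ code $N$ (and its Woodin cardinal). For $\beta<\omega_1$ let $s(\beta)$ be the least $\xi$ such that $\omega_1^{N_\beta}<\xi$ for every generic iteration of $N$ of length $\beta$. We claim $s(\beta)<\omega_1$. The set of reals that code an order isomorphic to $\omega_1^{N_\beta}$ for some iteration of $N$ of length $\beta$ is $\Sigma^1_1$ in $y$ and a code of $\beta+1$. By iterability it consists of codes of well-orders. By $\Sigma^1_1$-bounding their order types have a countable bound.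

Next we show that the graph of $s$ is $\Sigma_1$-definable over $H(\omega_1)$ from $y$. Let $b$ code $\beta+1$ and $c$ code $\xi$. Then $s(\beta)=\xi$ iff
\begin{itemize}
\item for all reals $z,e$: if $z$ codes a generic iteration of $N$ along $b$, then $e$ is not an order embedding of $c$ into $\omega_1$ of the last model; and
\item for each $n$ in the field of $c$ there are $z,e$ such that $z$ codes a generic iteration of $N$ along $b$, and $e$ is an order embedding of the initial segment of $c$ below $n$ into $\omega_1$ of the last model.
\end{itemize}
The first clause says that $\xi$ is a strict upper bound, and the second that no smaller ordinal is. They are $\Pi^1_1$ and $\Sigma^1_1$ in $y,b,c$. A $\Sigma^1_1$ statement is $\Sigma_1$ over $H(\omega_1)$. So is a $\Pi^1_1$ statement, since it says that a tree on $\omega$ recursive in the given reals is well-founded, i.e., has a rank function into a countable ordinal. Quantifying existentially over codes $b,c$ of $\beta+1,\xi$ (and over the isomorphisms witnessing that they are codes), we get the required definition.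

By (S3), $s$ is simple, and by (S1) so is the club
\[
C=\{\alpha<\omega_1\mid\alpha>0\text{ is a limit ordinal and }s[\alpha]\subseteq\alpha\}.
\]
Let $\alpha\in C$ and consider any generic iteration of $N$ of length $\omega_1$. For $\beta<\alpha$ its truncation at $\beta$ shows $\kappa_\beta<s(\beta)<\alpha$. Hence $\alpha\le\kappa_\alpha=\sup_{\beta<\alpha}\kappa_\beta\le\alpha$.
\end{proof}

\section{Transfer, and ultrafilters on $\omega$}\label{sec:transfer}

From here through Section~\ref{sec:NS} let $\delta$ be Woodin, $\lambda>\delta$ measurable, and $\mu$ the least inaccessible above $\delta$. Two observations move $\Sigma_1$-statements between $V$ and iterable models.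

\begin{lemma}\label{lem:transfer}
Let $\varphi$ be a $\Sigma_1$-formula.
\begin{enumerate}
\item[(a)] If $\varphi$ holds in $V$ of parameters in $H(\omega_2)$, then it holds of them in $V_\mu$.
\item[(b)] Let $N$ be iterable, $p\in H(\omega_1)^N$, let $A\in N$ be a subset of $\omega_1^N$ or an element of $H(\omega_1)^N$, and let $N\models\varphi(A,p,\omega_1)$. If $j:N\to N_{\omega_1}$ comes from a generic iteration of length $\omega_1$, then $\varphi(j(A),p,\omega_1)$ holds in $V$. If $A\in H(\omega_1)^N$, then $j(A)=A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $H(\omega_2)\prec_{\Sigma_1}V$, and $H(\omega_2)\subseteq V_\mu$ with both transitive.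

(b) By Lemma~\ref{lem:basic}(c), $j$ fixes the elements of $H(\omega_1)^N$. As $j(\omega_1^N)=\omega_1^{N_{\omega_1}}=\omega_1$, elementarity gives $N_{\omega_1}\models\varphi(j(A),p,\omega_1)$. The model $N_{\omega_1}$ is transitive, and $\Sigma_1$-formulas are upward absolute.
\end{proof}

We use two facts about determinacy.

\begin{fact}[Martin--Steel {\cite{MS}}]\label{fact:MS}
If there is a Woodin cardinal with a measurable cardinal above it, then $\mathbf\Pi^1_2$-determinacy holds.
\end{fact}

\begin{fact}[unfolded Banach--Mazur games; {\cite[6G]{Moschovakis}}, {\cite[\S27]{Kanamori}}]\label{fact:BP}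
$\mathbf\Pi^1_2$-determinacy implies that all $\mathbf\Sigma^1_3$ sets of reals have the Baire property.
\end{fact}

\begin{lemma}\label{lem:omega}
Every $\mathbf\Sigma_1(\omega_1)$-definable $D\subseteq\mathcal P(\omega)$ is $\mathbf\Sigma^1_3$. Hence no non-principal ultrafilter on $\omega$ is $\mathbf\Sigma_1(\omega_1)$-definable.
\end{lemma}

\begin{proof}
Let $D=\{a\mid\varphi(a,p,\omega_1)\}$ with $p\in H(\omega_1)$. We claim that for $a\subseteq\omega$
\begin{equation}\label{eq:D}
a\in D\iff\text{there is an iterable }N\text{ with }a,p\in H(\omega_1)^N\text{ and }N\models\varphi(a,p,\omega_1).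
\end{equation}
If $a\in D$, then $V_\mu\models\varphi(a,p,\omega_1)$ by Lemma~\ref{lem:transfer}(a). Proposition~\ref{prop:exist} for $x=\langle a,p\rangle$ gives an iterable $N$ and $\sigma$ with $\sigma(a)=a$, $\sigma(p)=p$ and $a,p\in H(\omega_1)^N$; by elementarity $N\models\varphi(a,p,\omega_1)$. The other direction is Lemma~\ref{lem:transfer}(b).

We compute the complexity of \eqref{eq:D}, with a real coding $p$ as a parameter. The right-hand side says that some real codes a structure with a distinguished element $\bar\delta$ that is well-founded, satisfies ZFC + ``$\bar\delta$ is Woodin'', has $a$ and $p$ as hereditarily countable elements, satisfies $\varphi(a,p,\omega_1)$, and is iterable with respect to $\bar\delta$. Well-foundedness is $\Pi^1_1$. Iterability says that for every real $z$, if $z$ codes a well-order with a last element together with a generic iteration along it, then the last model is well-founded; considering last models suffices, since iterations can be truncated. As ``is a well-order'' and ``is well-founded'' are $\Pi^1_1$, this is $\Pi^1_2$. The remaining clauses are arithmetical or $\Sigma^1_1$ in $a$, the code of $p$, and the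 code of the structure together with its satisfaction relation. So $D$ is $\mathbf\Sigma^1_3$.

By Facts~\ref{fact:MS} and~\ref{fact:BP}, $D$ has the Baire property. Suppose $D$ is a non-principal ultrafilter on $\omega$. Then $D$ is invariant under finite changes, so by the topological 0--1 law it is meager or comeager in $\mathcal P(\omega)$. But complementation $a\mapsto\omega\setminus a$ is a homeomorphism of $\mathcal P(\omega)$ that exchanges $D$ and its complement, so both would be meager or both comeager, contradicting the Baire category theorem.
\end{proof}

\section{Filters that measure simple sets}\label{sec:filters}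

We now solve the first problem from Section~\ref{sec:idea}. Let $F$ be a proper filter on $\omega_1$ that is $\mathbf\Sigma_1(\omega_1)$-definable, contains no singleton, and measures every simple subset of $\omega_1$. For Theorem~\ref{thm:main}, $F$ is a given ultrafilter. The proofs in this section use only (S1), (S2), (S4) and Lemma~\ref{lem:omega}; this will be important in Section~\ref{sec:NS}.

\begin{lemma}\label{lem:complete}
If $A_n\in F$ is simple for each $n<\omega$, then $\bigcap_nA_n\in F$. In particular $F$ contains no countable set.
\end{lemma}

\begin{proof}
By (S2) and (S1), $B=\bigcap_nA_n$ is simple. Suppose $B\notin F$. Then $\omega_1\setminus B\in F$, so the sets $A_n'=(A_0\cap\dots\cap A_n)\setminus B$ are in $F$. They decrease and have empty intersection. Let $g(\alpha)$ be the least $n$ with $\alpha\notin A'_n$. Then $g:\omega_1\to\omega$ is simple. Since $g^{-1}[\{n\}]\cap A_n'=\emptyset$, we have $g^{-1}[\{n\}]\notin F$ for all $n$. Every $a\subseteq\omega$ is in $H(\omega_1)$, so $g^{-1}[a]$ is simple and hence measured by $F$. So $g_*F$ is a non-principal ultrafilter on $\omega$, and it is $\mathbf\Sigma_1(\omega_1)$-definable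 by (S4). This contradicts Lemma~\ref{lem:omega}.

Singletons $\{\alpha\}$ with $\alpha<\omega_1$ are simple and not in $F$, so their complements are in $F$. By the first part all co-countable sets are in $F$. As $F$ is proper, no countable set is in $F$.
\end{proof}

The usual argument now turns $F$ into a filter that is normal with respect to simple functions.

\begin{lemma}\label{lem:normal}
There is a simple $f:\omega_1\to\omega_1$ such that $F'=f_*F$ is a $\mathbf\Sigma_1(\omega_1)$-definable proper filter containing every simple club.
\end{lemma}

\begin{proof}
Write $g<_Fh$ if $\{\alpha\mid g(\alpha)<h(\alpha)\}\in F$. There are no simple functions $f_n:\omega_1\to\omega_1$ $(n<\omega)$ with $f_{n+1}<_Ff_n$ for all $n$: the simple sets $\{\alpha\mid f_{n+1}(\alpha)<f_n(\alpha)\}$ would have a common element by Lemma~\ref{lem:complete}, which would give an infinite descending sequence of ordinals. The identity is simple and constant on no set in $F$. So there is a function $f$ that is $<_F$-minimal among the simple functions from $\omega_1$ to $\omega_1$ that are not constant on any set in $F$.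

Let $F'=f_*F$. This is a proper filter, and it is $\mathbf\Sigma_1(\omega_1)$-definable by (S4). It contains no singleton, as $f$ is not constant on a set in $F$. If $A$ is simple, then $f^{-1}[A]$ is simple, so $F'$ measures $A$. Hence Lemma~\ref{lem:complete} applies to $F'$.

We claim that \emph{each simple $h:\omega_1\to\omega_1$ with $h(\xi)<\xi$ for all $\xi>0$ is constant on a set in $F'$}. The set $\{\alpha\mid f(\alpha)=0\}$ is simple and not in $F$, so $\{\alpha\mid f(\alpha)>0\}\in F$ and $h\circ f<_Ff$. By minimality of $f$, the simple function $h\circ f$ is constant on a set in $F$. That is, $f^{-1}[h^{-1}[\{\gamma\}]]\in F$ for some $\gamma$, and so $h^{-1}[\{\gamma\}]\in F'$.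

Let $C$ be a simple club and suppose $C\notin F'$, so $\omega_1\setminus C\in F'$. Put $h(\xi)=\sup(C\cap\xi)$ for $\xi\notin C$ and $h(\xi)=0$ for $\xi\in C$. Then $h$ is simple. If $0<\xi\notin C$, then $h(\xi)<\xi$, as otherwise $\xi$ would be a limit of $C$ and so belong to $C$. By the claim, $h$ has a constant value $\gamma$ on some $Z\in F'$ with $Z\cap C=\emptyset$. If $\xi\in Z$, then $C$ has no element $\eta$ with $\gamma<\eta<\xi$, so $\xi\le\min(C\setminus(\gamma+1))$. So $Z$ is countable, contradicting Lemma~\ref{lem:complete} for $F'$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}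

Let $U$ be a $\mathbf\Sigma_1(\omega_1)$-definable non-principal ultrafilter on $\omega_1$. By Lemma~\ref{lem:normal} with $F=U$ there is an ultrafilter $U'=f_*U$ on $\omega_1$ that contains every simple club and is of the form
\[
U'=\{X\mid\varphi(X,p,\omega_1)\},\qquad\varphi\text{ a }\Sigma_1\text{-formula},\ p\in H(\omega_1).
\]
Let $S\subseteq\omega_1$ be stationary and co-stationary. Replacing $S$ by its complement if necessary, assume $S\in U'$.

By Lemma~\ref{lem:transfer}(a), $V_\mu\models\varphi(S,p,\omega_1)$. By Proposition~\ref{prop:exist} for $x=\langle S,p\rangle$, there are an iterable $N$ and an elementary $\sigma:N\to V_\mu$ with $\sigma(\bar S)=S$ and $\sigma(p)=p\in H(\omega_1)^N$. Then $N\models\varphi(\bar S,p,\omega_1)$, and $\omega_1^N\setminus\bar S$ is stationary in $N$.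

Let $C$ be the simple club from Lemma~\ref{lem:club} for $N$. Build a generic iteration of $N$ of length $\omega_1$ such that
\[
\kappa_\beta\setminus j_{0\beta}(\bar S)\in G_\beta\qquad\text{for all }\beta<\omega_1 .
\]
This is possible because $\kappa_\beta\setminus j_{0\beta}(\bar S)$ is stationary in $N_\beta$, hence a condition. Put $S^*=j_{0\omega_1}(\bar S)$. By Lemma~\ref{lem:transfer}(b), $\varphi(S^*,p,\omega_1)$ holds, so $S^*\in U'$.

Let $\alpha\in C$, so that $\kappa_\alpha=\alpha$. By Lemma~\ref{lem:basic}(b), $\alpha=\kappa_\alpha\in\kappa_{\alpha+1}\setminus j_{0,\alpha+1}(\bar S)$. Since $\mathrm{crit}(j_{\alpha+1,\omega_1})=\kappa_{\alpha+1}>\alpha$, also $\alpha\notin S^*$. Thus $C\cap S^*=\emptyset$, although $C\in U'$ and $S^*\in U'$. This contradiction proves Theorem~\ref{thm:main}.\qed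

\section{Adding a predicate for the nonstationary ideal}\label{sec:NS}

We now prove Theorem~\ref{thm:NS}. The upward absoluteness from $N_{\omega_1}$ to $V$ now requires that $N_{\omega_1}$ computes stationarity correctly, so stationary sets in $N_\alpha$ must be hit stationarily often. This conflicts with avoiding $\bar S$ at every stage. We resolve the conflict by running \emph{two} iterations, such that at each stage at least one of them avoids the image of $\bar S$; the two final images and $C$ then have empty intersection.

\subsection{Simple sets, transfer and NS-correct iterations}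

The properties (S1)--(S4) hold for NS-simple sets and $\Sigma_1(\mathrm{NS})$-definability with parameters in $H(\omega_1)\cup\{\omega_1\}$. For (S1) and (S4) the proofs are the same. Since $\mathrm{NS}_{\omega_1}$ is definable, Collection holds for formulas with $\dot{\mathsf N}$, so $\Sigma_1(\mathrm{NS})$-formulas are closed under bounded quantification. For (S2) we need that satisfaction for $\Sigma_1(\mathrm{NS})$-formulas is $\Sigma_1(\mathrm{NS})$: the formula $\exists x\,\psi(x,v)$ with $\psi$ a $\Delta_0$-formula holds of $a$ iff there are a transitive set $T$ with $a\in T$, some $x\in T$, and $B\subseteq T$ such that $\forall z\in T\,(z\in B\leftrightarrow\dot{\mathsf N}(z))$ and $(T,\in,B)\models\psi(x,a)$. For (S3) note that simple sets are NS-simple.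

For a transitive model $N$ of ZFC, the predicate $\dot{\mathsf N}$ is interpreted in $N$ as $\mathrm{NS}^N$, the ideal of nonstationary subsets of $\omega_1$ in $N$. We have $\mathrm{NS}^{V_\mu}=\mathrm{NS}_{\omega_1}$, and elementary maps respect the predicate since it is definable.

\begin{lemma}\label{lem:down}
A $\Sigma_1(\mathrm{NS})$-statement about parameters in $H(\omega_2)$ that is true in $V$ is true in $V_\mu$.
\end{lemma}

\begin{proof}
Let $w$ be a witness for $\exists x\,\psi(x,a)$, with $\psi$ a $\Delta_0$-formula and $a\in H(\omega_2)$. Take $\chi$ regular and large, and $Y\prec(H(\chi),\in,\mathrm{NS}_{\omega_1})$ of size $\aleph_1$ with $w,a,\omega_1\in Y$ and $\omega_1\cup\mathrm{tc}(\{a\})\subseteq Y$. Let $\tau:Y\to T$ be the transitive collapse. It fixes $a$, the ordinals below $\omega_1$, and every $z\in Y$ with $z\subseteq\omega_1$. If $z\in Y$ and $z\not\subseteq\omega_1$, then there is $u\in(z\cap Y)\setminus\omega_1$, and $\tau(u)\notin\omega_1$, because $\tau$ is injective and is the identity on $\omega_1$. So $\tau(z)\not\subseteq\omega_1$. Hence for all $z\in Y$, $z\in\mathrm{NS}_{\omega_1}$ iff $\tau(z)\in\mathrm{NS}_{\omega_1}$.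 It follows that $(T,\in,\mathrm{NS}_{\omega_1}\cap T)\models\psi(\tau(w),a)$. As $T$ is transitive, $\tau(w)\in T\subseteq H(\omega_2)\subseteq V_\mu$ and $\mathrm{NS}^{V_\mu}=\mathrm{NS}_{\omega_1}$, the statement holds in $V_\mu$.
\end{proof}

\begin{definition}
A generic iteration of an iterable $N$ of length $\omega_1$ is \emph{NS-correct} if $\mathrm{NS}^{N_{\omega_1}}=\mathrm{NS}_{\omega_1}\cap N_{\omega_1}$.
\end{definition}

For an NS-correct iteration, Lemma~\ref{lem:transfer}(b) holds for $\Sigma_1(\mathrm{NS})$-formulas: $\Delta_0$-formulas with the predicate are absolute between $(N_{\omega_1},\in,\mathrm{NS}^{N_{\omega_1}})$ and $(V,\in,\mathrm{NS}_{\omega_1})$.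

\begin{lemma}\label{lem:correct}
Let $\langle T_\xi\mid\xi<\omega_1\rangle$ be pairwise disjoint stationary subsets of $\omega_1$. Consider a generic iteration of an iterable $N$ of length $\omega_1$ and, for each $\alpha<\omega_1$, an enumeration $\langle s^\alpha_n\mid n<\omega\rangle$ of the stationary subsets of $\kappa_\alpha$ in $N_\alpha$. If
\[
j_{\alpha\beta}(s^\alpha_n)\in G_\beta\qquad\text{whenever }\alpha\le\beta\in T_{\omega\alpha+n},
\]
then the iteration is NS-correct. In particular each iterable $N$ has an NS-correct iteration.
\end{lemma}

\begin{proof}
Let $A\in N_{\omega_1}$ be a subset of $\omega_1=\omega_1^{N_{\omega_1}}$. If $A$ is nonstationary in $N_{\omega_1}$, then it is disjoint from some club $C'\in N_{\omega_1}$ of $\omega_1$, so it is nonstationary. Now let $A$ be stationary in $N_{\omega_1}$. Then $A=j_{\alpha\omega_1}(s^\alpha_n)$ for some $\alpha<\omega_1$ and $n<\omega$. If $\alpha\le\beta\in T_{\omega\alpha+n}$, then $\kappa_\beta\in j_{\alpha,\beta+1}(s^\alpha_n)$ by Lemma~\ref{lem:basic}(b), and so $\kappa_\beta\in A$, since $\mathrm{crit}(j_{\beta+1,\omega_1})=\kappa_{\beta+1}>\kappa_\beta$. By continuity $\kappa_\beta=\beta$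 for club many $\beta$. Hence $A$ contains the intersection of $T_{\omega\alpha+n}\setminus\alpha$ with a club, and $A$ is stationary.

For the last statement, partition $\omega_1$ into $\aleph_1$ stationary sets $T_\xi$. Each $\beta$ is in exactly one $T_\xi$, and $\xi=\omega\alpha+n$ for unique $\alpha$ and $n<\omega$. So at most one condition is prescribed at each stage, and the enumeration $\langle s^\alpha_n\rangle$ is chosen when $N_\alpha$ has been constructed.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:NS}}

\emph{The first inclusion.} Lemma~\ref{lem:omega} holds for $D\subseteq\mathcal P(\omega)$ that are $\Sigma_1(\mathrm{NS})$-definable from $p\in H(\omega_1)$ and $\omega_1$. For \eqref{eq:D} one uses Lemma~\ref{lem:down} and Proposition~\ref{prop:exist} in one direction, and an NS-correct iteration of $N$ in the other. The complexity computation is the same, since $\mathrm{NS}^N$ is definable in $N$. As the proofs in Section~\ref{sec:filters} use only (S1), (S2), (S4) and Lemma~\ref{lem:omega}, they apply to the given $F$ and NS-simple sets. Lemma~\ref{lem:normal} yields an NS-simple $f$ such that $F'=f_*F$ is a $\Sigma_1(\mathrm{NS})$-definable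 proper filter containing every NS-simple club.

\emph{The second inclusion.} Let $F'=\{X\mid\varphi(X,p,\omega_1)\}$ with $\varphi$ a $\Sigma_1(\mathrm{NS})$-formula and $p\in H(\omega_1)$. Let $S\in F'$ and suppose toward a contradiction that $\omega_1\setminus S$ is stationary. By Lemma~\ref{lem:down} and Proposition~\ref{prop:exist} there are an iterable $N$ and an elementary $\sigma:N\to V_\mu$ with $\sigma(\bar S)=S$, $\sigma(p)=p\in H(\omega_1)^N$ and $N\models\varphi(\bar S,p,\omega_1)$, and $\omega_1^N\setminus\bar S$ is stationary in $N$. Let $C$ be the club from Lemma~\ref{lem:club}. It is simple, hence NS-simple, so $C\in F'$.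

Partition $\omega_1$ into stationary sets $T_\xi,T'_\xi$ $(\xi<\omega_1)$. We construct simultaneously two generic iterations of $N$ of length $\omega_1$, with models $N_\beta,N_\beta'$, maps $j_{\alpha\beta},j'_{\alpha\beta}$, filters $G_\beta,G'_\beta$, and $\kappa_\beta=\omega_1^{N_\beta}$, $\kappa'_\beta=\omega_1^{N'_\beta}$. The idea is that the first iteration takes care of its stationary sets at stages in the $T_\xi$, the second at stages in the $T'_\xi$, and each avoids the image of $\bar S$ at all other stages. When $N_\alpha$ and $N'_\alpha$ have been constructed, let $\langle s^\alpha_n\mid n<\omega\rangle$ and $\langle s'^\alpha_n\mid n<\omega\rangle$ enumerate the stationary subsets of $\kappa_\alpha$ in $N_\alpha$ and of $\kappa'_\alpha$ in $N'_\alpha$. At stage $\beta$ proceed as follows.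
\begin{itemize}
\item If $\beta\in T_{\omega\alpha+n}$ with $\beta\ge\alpha$, let $t=j_{\alpha\beta}(s^\alpha_n)$. One of $t\cap j_{0\beta}(\bar S)$ and $t\setminus j_{0\beta}(\bar S)$ is stationary in $N_\beta$. Put such a set, and hence also $t$, into $G_\beta$. Put $\kappa'_\beta\setminus j'_{0\beta}(\bar S)$, which is stationary in $N'_\beta$, into $G'_\beta$.
\item If $\beta\in T'_{\omega\alpha+n}$ with $\beta\ge\alpha$, let $t'=j'_{\alpha\beta}(s'^\alpha_n)$. Put one of $t'\cap j'_{0\beta}(\bar S)$ and $t'\setminus j'_{0\beta}(\bar S)$ that is stationary in $N'_\beta$, and hence also $t'$, into $G'_\beta$. Put $\kappa_\beta\setminus j_{0\beta}(\bar S)$ into $G_\beta$.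
\item Otherwise put $\kappa_\beta\setminus j_{0\beta}(\bar S)$ into $G_\beta$ and $\kappa'_\beta\setminus j'_{0\beta}(\bar S)$ into $G'_\beta$.
\end{itemize}
By Lemma~\ref{lem:correct}, applied with the $T_\xi$ to the first iteration and with the $T'_\xi$ to the second, both are NS-correct. Hence $\varphi(\cdot,p,\omega_1)$ holds in $V$ of both images of $\bar S$, i.e., $j_{0\omega_1}(\bar S)\in F'$ and $j'_{0\omega_1}(\bar S)\in F'$.

Let $\alpha\in C$. By Lemma~\ref{lem:club}, $\kappa_\alpha=\kappa'_\alpha=\alpha$. At stage $\alpha$ at least one of the two filters contains the complement of the image of $\bar S$. As in Section~\ref{sec:proof}, $\alpha$ is then not in the final image of $\bar S$ for that iteration. So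
\[
C\cap j_{0\omega_1}(\bar S)\cap j'_{0\omega_1}(\bar S)=\emptyset,
\]
and three members of the proper filter $F'$ have empty intersection. This contradiction shows that each $S\in F'$ contains a club.

\emph{The remaining claims.} If $S$ is stationary and co-stationary, neither $S$ nor $\omega_1\setminus S$ is in the club filter, so neither is in $f_*F$; that is, neither $f^{-1}[S]$ nor its complement is in $F$. A $\Sigma_1(\mathrm{NS})$-definable non-principal ultrafilter would satisfy the hypotheses on $F$ and yet contain $f^{-1}[S]$ or its complement.\qed

\section{On the hypotheses}\label{sec:sharp}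

\subsection{A Woodin cardinal alone}

A well-ordering $\preceq$ of the reals (identified with $\mathcal P(\omega)$) of order type $\omega_1$ is \emph{$\Delta^1_3$-good} if $\preceq$ and the relation ``$x$ codes a sequence $\langle(x)_n\mid n<\omega\rangle$ with $\{(x)_n\mid n<\omega\}=\{b\mid b\preceq a\}$'' are $\Delta^1_3$.

\begin{proposition}\label{prop:good}
If there is a $\Delta^1_3$-good well-ordering of the reals of order type $\omega_1$, then there is a non-principal ultrafilter on $\omega_1$ that is $\Sigma_1$-definable from $\omega_1$.
\end{proposition}

\begin{proof}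
Going along $\preceq$, put $a\subseteq\omega$ into $D$ iff $a$ together with the cofinite sets and the earlier members of $D$ has the finite intersection property. Considering the $\preceq$-largest of finitely many members of $D$, we see that finite intersections of members of $D$ are infinite. If $a\notin D$ and $\omega\setminus a\notin D$, then there are finite intersections $b,c$ of members of $D$ and cofinite sets with $a\cap b=\emptyset$ and $c\setminus a=\emptyset$, so that $b\cap c=\emptyset$, which is impossible. So $D$ contains $a$ or $\omega\setminus a$ for every $a$. A superset of a member of $D$, or the intersection of two members, is in $D$, since its complement cannot be. Thus $D$ is an ultrafilter, and it is non-principal as its elements are infinite.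

We have $a\in D$ iff there are $x,d$ such that $x$ codes an enumeration of $\{b\mid b\preceq a\}$, $d\subseteq\omega$, for each $n$ we have $n\in d$ iff all sets $(x)_n\cap(x)_{m_1}\cap\dots\cap(x)_{m_k}$ with $k<\omega$, $m_i\in d$ and $(x)_{m_i}\prec(x)_n$ are infinite, and $a=(x)_n$ for some $n\in d$. So $D$ is $\Sigma^1_3$. Write $a\in D$ iff $\exists x\,\psi(x,a)$ with $\psi$ a $\Pi^1_2$-formula. By Shoenfield absoluteness $\psi(x,a)$ holds iff $L_{\omega_1}[x,a]\models\psi(x,a)$, and this is a $\Sigma_1$ statement about $x,a$ and $\omega_1$. So $D$, and with it the non-principal ultrafilter $\{X\subseteq\omega_1\mid X\cap\omega\in D\}$ on $\omega_1$, is $\Sigma_1$-definable from $\omega_1$.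
\end{proof}

Suppose that the inner model $M_1$ exists. By Steel \cite{Steel}, $M_1$ satisfies ZFC + ``there is a Woodin cardinal'' + ``there is a $\Delta^1_3$-good well-ordering of the reals'' (of order type $\omega_1$). So in $M_1$ there are a Woodin cardinal and a non-principal ultrafilter on $\omega_1$ that is $\Sigma_1$-definable from $\omega_1$. Thus the measurable cardinal above the Woodin cardinal cannot simply be dropped from Theorem~\ref{thm:main}.

\subsection{Parameters from $H(\omega_2)$}

No such theorem holds if arbitrary parameters in $H(\omega_2)$ are allowed. CH can be forced by a forcing of size at most $2^{\aleph_0}$. This forcing is small with respect to every Woodin, measurable or supercompact cardinal and preserves these cardinals (L\'evy--Solovay). Under CH every non-principal ultrafilter $D$ on $\omega$ is an element of $H(\omega_2)$, and $\{X\subseteq\omega_1\mid X\cap\omega\in D\}$ is a non-principal ultrafilter on $\omega_1$ that is definable by a $\Delta_0$-formula from $D$, $\omega$ and $\omega_1$.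

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Definable Pathological Sets}, slides, \texttt{http://www.math.uni-bonn.de/people/pluecke/talks/Bristol\_2019\_slides.pdf}.

\bibitem{Kanamori}
A. Kanamori, \emph{The Higher Infinite}.

\bibitem{Larson}
P. Larson, \emph{The Stationary Tower}, AMS, 2004.

\bibitem{MS}
Martin and Steel, \emph{A proof of projective determinacy}, 1989.

\bibitem{Moschovakis}
Moschovakis, \emph{Descriptive Set Theory}.

\bibitem{Steel}
Steel, \emph{Projectively well-ordered inner models}, APAL 74, 1995.

\end{thebibliography}

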